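# Regularity of the fibers of a generic projection

The ground field is $\mathbb C$ throughout.

## 1. The twisted cubic, and two cubics in $\mathbb P^4$

Let $C\subset\mathbb P^3$ be the twisted cubic, the image of $[s:t]\mapsto[s^3:s^2t:st^2:t^3]$, and project it to a plane from the point $p=[1:0:0:1]$. The linear forms vanishing at $p$ are spanned by $x_1,\ x_2,\ x_0-x_3$, and they have no common zero on $C$: from $s^2t=st^2=0$ we get $s=0$ or $t=0$, and then $s^3-t^3\ne0$. So the projection is
$$\pi[s:t]=[\,s^2t:st^2:s^3-t^3\,].$$
What do its fibers look like? Write $[a:b:d]$ for a point of the plane. If $st\neq0$, then $a,b\ne0$ and $t/s=b/a$ is a function of the image point, so the scheme-theoretic fiber is one reduced point. The remaining points of $C$, those with $st=0$, go to $[0:0:1]$. The fiber over $[0:0:1]$ is defined by $s^2t=st^2=0$. Near $s=0$ (put $t=1$) the ideal is $(s^2,s)=(s)$, and near $t=0$ it is $(t)$. So this fiber consists of two reduced points.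

Take instead the center $p'=[0:1:0:0]$, which lies on a tangent line of $C$. The projection becomes $[s^3:st^2:t^3]$. Over $[1:0:0]$ the fiber is given, in the coordinate $r=t/s$, by $r^2=r^3=0$, and it is a double point $\operatorname{Spec}\mathbb C[r]/(r^2)$. Either way the worst fiber has length $2$.

Now go one dimension up. Let $X\subset\mathbb P^4$ be a smooth surface cut out by two cubics $F_1,F_2$, and project it to $\mathbb P^3$ from a point $p$ on neither cubic. In coordinates with $p=[1:0:0:0:0]$ and after scaling,
$$F_1=z^3+A_1(u)z^2+A_2(u)z+A_3(u),\qquad F_2=z^3+B_1(u)z^2+B_2(u)z+B_3(u),$$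
where $A_j,B_j$ are forms of degree $j$ in $u\in\mathbb C^4$. The fiber over $[u]\in\mathbb P^3$ is the subscheme of the $z$-line defined by $F_1(\cdot,u)$ and $F_2(\cdot,u)$. It has length at most $3$, with equality exactly when the two monic cubics coincide, that is, when
$$A_1(u)=B_1(u),\quad A_2(u)=B_2(u),\quad A_3(u)=B_3(u).$$
These are three homogeneous equations of positive degree in four unknowns, so they have a nonzero solution. For every such $X$ and $p$ there is a fiber of length $3$, and it lies on a line.

So for a curve mapped to a plane we met fibers of length $2$, and for a surface mapped to $\mathbb P^3$ collinear fibers of length $3$. If a variety of dimension $n$ is projected from a general center to $\mathbb P^{n+c}$, how complicated can a fiber be? Length is one measure, but a finer one asks how hard it is to interpolate functions on the fiber by polynomials. On this scale collinear points are the worst, because a polynomial of degree $d$ restricted to a line has only $d+1$ coefficients.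

## 2. Regularity of a finite scheme as an interpolation degree

**Definition 2.1.** A coherent sheaf $\mathcal F$ on $\mathbb P^N$ is $m$-regular if $H^i(\mathbb P^N,\mathcal F(m-i))=0$ for all $i\ge1$, and $\operatorname{reg}\mathcal F$ is the least $m\in\mathbb Z$ for which it is $m$-regular. For a closed subscheme $Z\subseteq\mathbb P^N$ put $\operatorname{reg}Z=\operatorname{reg}\mathcal I_Z$.

Recall Mumford's theorem: an $m$-regular sheaf is $(m+1)$-regular.

**Lemma 2.2.** Let $Z\subset\mathbb P^N$, $N\ge2$, be finite and nonempty. For $m\ge1$, $\mathcal I_Z$ is $m$-regular if and only if $H^0(\mathcal O_{\mathbb P^N}(m-1))\to H^0(\mathcal O_Z(m-1))$ is onto. For $m\le0$ it is not $m$-regular.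

*Proof.* Use $0\to\mathcal I_Z\to\mathcal O_{\mathbb P^N}\to\mathcal O_Z\to0$. For $i\ge2$ we have $H^{i-1}(\mathcal O_Z(m-i))=0$, so $H^i(\mathcal I_Z(m-i))$ injects into $H^i(\mathcal O_{\mathbb P^N}(m-i))$, which vanishes for $m\ge0$. So for $m\ge1$ only $i=1$ matters, and since $H^1(\mathcal O_{\mathbb P^N}(m-1))=0$, the group $H^1(\mathcal I_Z(m-1))$ is the cokernel of the restriction map. Further $H^1(\mathcal I_Z(-1))\cong H^0(\mathcal O_Z(-1))\ne0$, so $\mathcal I_Z$ is not $0$-regular. By Mumford's theorem it is not $m$-regular for any $m\le0$. $\square$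

A general hyperplane misses $Z$. In the affine chart it leaves, $H^0(\mathcal O_{\mathbb P^N}(d))$ becomes the space of polynomials of degree $\le d$. So *$\operatorname{reg}Z$ is the least $m\ge1$ such that polynomials of degree $\le m-1$ surject onto $H^0(\mathcal O_Z)$.*

Here are four cases. A reduced point has regularity $1$. If $Z$ has length $L$ and lies on a line with coordinate $z$, then $H^0(\mathcal O_Z)=\mathbb C[z]/(g)$ with $\deg g=L$. Polynomials of degree $\le d$ restrict to polynomials of degree $\le d$ in $z$, and these surject if and only if $d\ge L-1$, so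
$$Z \text{ of length } L \text{ on a line}\ \Longrightarrow\ \operatorname{reg}Z=L.\tag{2.1}$$
The scheme $\operatorname{Spec}\mathbb C[x,y]/(x,y)^2$ has length $3$ but regularity $2$, since $1,x,y$ suffice. Finally $\operatorname{Spec}\mathbb C[x,y]/(x^2,y^2)$ has length $4$ and regularity $3$: the polynomials of degree $\le1$ form a space of dimension $3<4$, and in degree $\le2$ we reach $1,x,y,xy$.

**Generic projections.** Let $X\subseteq\mathbb P^N$ be a smooth projective variety of dimension $n$ (varieties are irreducible), let $c\ge1$, and suppose that $q:=n+c<N$. Let $\Lambda\subset\mathbb P^N$ be a general linear subspace of dimension $N-q-1$. Since $\dim\Lambda+n=N-c-1<N$, it misses $X$, and projection from $\Lambda$ restricts to a finite morphism $\pi:X\to\mathbb P^{n+c}$, called a generic projection. Its fibers $\pi^{-1}(y)$ are taken scheme-theoretically, and their regularity is taken in $\mathbb P^N$.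

**Conjecture (Beheshti–Eisenbud 2008).** The regularity of every fiber of a generic projection of $X$ to $\mathbb P^{n+c}$ is bounded by $1+n/c$.

We shall prove this in a stronger form. The examples of Section 1 have $(n,c)=(1,1)$ and $(2,1)$, with fibers of regularity $2$ and $3$. An empty fiber has regularity $\operatorname{reg}\mathcal O_{\mathbb P^N}=0$. If $n=0$, then $X$ is a point and a nonempty fiber is a reduced point of regularity $1$. So from now on $n\ge1$, and fibers are nonempty.

## 3. Smoothable subschemes, integral closure, and a chain of inequalities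

Let $Z\subset X$ be finite and nonempty. For $x\in Z$ let $\mathfrak m_x\subset\mathcal O_{X,x}$ be the maximal ideal and $I_{Z,x}\subset\mathcal O_{X,x}$ the ideal of $Z$. Three numbers stand between $\operatorname{reg}Z$ and the desired bound.

**Definition 3.1.** $\lambda_x(Z)=\min\{\lambda:\mathfrak m_x^\lambda\subseteq I_{Z,x}\}$.

For $I=(x^2,y^2)$ in two variables, $xy\notin I$ but $\mathfrak m^3\subset I$, so $\lambda=3$.

**Definition 3.2.** The integral closure $\overline I$ of an ideal $I$ is the set of $f$ satisfying an equation $f^r+a_1f^{r-1}+\dots+a_r=0$ with $a_i\in I^i$.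

It is an ideal, compatible with localization. For $I=(x^2,y^2)$ the element $f=xy$ satisfies $f^2-x^2y^2=0$ with $x^2y^2\in I^2$, so $\overline I\supseteq(x,y)^2$. Conversely, for any discrete valuation $v\ge0$ on the ring put $v(I)=\min_{f\in I}v(f)$. Then
$$f\in\overline I\ \Longrightarrow\ v(f)\ge v(I),\tag{3.1}$$
because $v(f)<v(I)$ would give $v(a_if^{r-i})\ge i\,v(I)+(r-i)v(f)>r\,v(f)$ for all $i\ge1$, which is incompatible with the equation. Taking for $v$ the order of vanishing at the origin, we get $\overline{(x^2,y^2)}=(x,y)^2$. We shall also use the textbook description: if $\nu:X^+\to\operatorname{Spec}A$ is the normalized blow-up of $I\subset A$, then $I\mathcal O_{X^+}$ is invertible and $\overline I=\nu_*(I\mathcal O_{X^+})$.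

**Definition 3.3.** Let $H_k^\circ\subset\mathrm{Hilb}^k(X)$ be the locus of $k$ distinct reduced points. It is open, smooth, irreducible, of dimension $nk$. Let $H_k$ be its closure with reduced structure. A finite subscheme $Y\subset X$ of length $k$ is smoothable if $Y\in H_k$. The empty scheme is smoothable of length $0$. Let $\sigma(Z)$ be the maximal length of a smoothable subscheme of $Z$.

A point of the projective variety $H_k$ can be joined to the dense open set $H_k^\circ$ by an irreducible curve. Normalizing the curve and shrinking, we see that $Y$ is smoothable if and only if there are a smooth pointed curve $(T,0)$ and a flat family $\mathcal Y\subset X\times T$ of length-$k$ subschemes with $\mathcal Y_0=Y$ and $\mathcal Y_t$ reduced for $t\ne0$. (Conversely, such a family maps $T\setminus0$ to $H_k^\circ$, hence $0$ to $H_k$.) We call it a smoothing of $Y$.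

For instance, $V(x^2,y^2)$ is the limit of $V(x^2-t^2,y^2-t^2)$, and $V((x,y)^2)$ is the limit of the three points $(0,0),(t,0),(0,t)$, whose ideal is $(x^2-tx,\,y^2-ty,\,xy)$. The families are flat since $1,x,y,xy$, respectively $1,x,y$, are bases for every $t$. Not every finite scheme is smoothable. In six variables take a subspace $B$ of codimension $10$ in the $21$-dimensional space of quadratic forms, and the ideal $(B)+\mathfrak m^3$ of colength $1+6+10=17$. Varying $B$ and the support gives a family of dimension $10\cdot11+6=116$, while $\dim H_{17}=6\cdot17=102$. So not all of these schemes are smoothable.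

**Theorem A.** Let $\pi:X\to\mathbb P^{n+c}$ be a generic projection. Every nonempty fiber $Z$ of $\pi$ satisfies
$$\operatorname{reg}Z\ \overset{(1)}\le\ \sum_{x\in Z}\lambda_x(Z)\ \overset{(2)}\le\ \sum_{x\in Z}\operatorname{length}\big(\mathcal O_{X,x}/\overline{I_{Z,x}}\big)\ \overset{(3)}\le\ \sigma(Z)\ \overset{(4)}\le\ \Big\lfloor\frac nc\Big\rfloor+1.$$
In particular $\operatorname{reg}Z\le1+n/c$, so the Beheshti–Eisenbud conjecture holds. Inequalities (1)–(3) hold for every nonempty finite $Z\subset X$.

**Theorem B.** Let $n,c\ge1$ and $k=\lfloor n/c\rfloor+1$. Let $X\subset\mathbb P^{n+c+1}$ be any smooth complete intersection of $c+1$ hypersurfaces of degrees $d_i\ge\max(k,2)$. Then the generic projection $X\to\mathbb P^{n+c}$ has a fiber of regularity exactly $k$.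

For $Z=V(x^2,y^2)$, supported at one point of a surface, the first four terms of the chain are $3\le3\le3\le4$. The third is the length of $\mathbb C[x,y]/(x,y)^2$, and the fourth is $4$ because $Z$ itself is smoothable.

## 4. Inequality (1): interpolating one point at a time

The purpose is to write down, for each $x\in Z$, polynomials of controlled degree that realize every element of $\mathcal O_{Z,x}$ and vanish on the rest of $Z$. Work in an affine chart $\mathbb A^N\supset Z$ and write $\lambda_x=\lambda_x(Z)$. For $x'\ne x$ let $\ell_{x'}$ be an affine linear function vanishing at $x'$ but not at $x$, and put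
$$P_x=\prod_{x'\ne x}\ell_{x'}^{\lambda_{x'}}.$$
Since $\ell_{x'}^{\lambda_{x'}}\in\mathfrak m_{x'}^{\lambda_{x'}}\subseteq I_{Z,x'}$, the polynomial $P_x$ is $0$ in $\mathcal O_{Z,x'}$ for every $x'\ne x$. It is a unit in $\mathcal O_{Z,x}$. Affine coordinates centered at $x$ generate $\mathfrak m_x$, and $\mathfrak m_x^{\lambda_x}\mathcal O_{Z,x}=0$, so polynomials of degree $\le\lambda_x-1$ surject onto $\mathcal O_{Z,x}$. Multiplying them by $P_x$ still gives all of $\mathcal O_{Z,x}$, with zero in the other factors, in degree at most $\sum_{x'}\lambda_{x'}-1$. Adding over $x$, polynomials of degree $\le\sum_x\lambda_x-1$ surject onto $\prod_x\mathcal O_{Z,x}=H^0(\mathcal O_Z)$. By Lemma 2.2, $\operatorname{reg}Z\le\sum_x\lambda_x$. $\square$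

## 5. Counting dimensions, and what collinear points do to the count

Inequality (4) is the only one that involves the projection. It will come from the following proposition, which occupies Sections 5 to 8.

**Proposition 5.1.** If $k\ge1$ and $ck>n+c$, then for general $\Lambda$ no fiber of $\pi$ contains a smoothable subscheme of length $k$.

**Proposition 5.1 implies (4).** Use it for the single value $k_0=\lfloor n/c\rfloor+2$. This is allowed since $c(\lfloor n/c\rfloor+1)>n$. We must see that a smoothable $Y$ of length $k'\ge k_0$ contains a smoothable subscheme of length exactly $k_0$. Let $\mathcal Y\to T$ be a smoothing of $Y$. Over $T\setminus0$ it is étale. Take a Galois closure of this étale cover and normalize: after a finite base change $(T',0')\to(T,0)$ by a smooth curve, with any other points over $0$ removed, $\mathcal Y$ becomes a union of $k'$ disjoint sections over $T'\setminus0'$. The closure of $k_0$ of these sections is flat over $T'$ and contained in the closed subscheme $\mathcal Y\times_TT'$. Its fiber over $0'$ is a smoothable subscheme of $Y$ of length $k_0$. So a fiber with $\sigma(Z)\ge k_0$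 contains a smoothable subscheme of length $k_0$, which Proposition 5.1 forbids for general $\Lambda$. $\square$

**Linear algebra of fibers.** Let $W=H^0(\mathcal O_{\mathbb P^N}(1))$. A center is $\Lambda=V(M)$ with $M\subset W$ of dimension $q+1$. Suppose $X\cap V(M)=\emptyset$, and let $m_0,\dots,m_q$ be a basis of $M$, so that $\pi=[m_0:\dots:m_q]$. A point $y\in\mathbb P^q$, say with $y_0=1$, corresponds to the $q$-dimensional subspace $K=\langle m_i-y_im_0\rangle_{i\ge1}$ of forms in $M$ vanishing at $y$. On $X\cap V(K)$ the form $m_0$ has no zero, since otherwise all of $M$ would vanish there. Where $m_0\neq 0$, the ideal of $\pi^{-1}(y)$ is generated by the $m_i/m_0-y_i$. So $\pi^{-1}(y)=X\cap V(K)$ as schemes, and $Y\subset\pi^{-1}(y)$ means $K|_Y=0$.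

**The count.** The sensible first attempt is to count parameters for triples $(Y,K,M)$ with $K\subset M$ and $K|_Y=0$. Let $Y$ run over an irreducible family $S\subset H_k$, and suppose that the image of $W$ in $H^0(\mathcal O_Y(1))$ has constant dimension $r$. Given $Y$, the space $K$ is a $q$-dimensional subspace of an $(N+1-r)$-dimensional space, and then $M\supset K$ is a point of $\mathbb P(W/K)\cong\mathbb P^{N-q}$. For a general $M$ to occur we need
$$\dim S+q(N+1-r-q)+(N-q)\ \ge\ \dim G(q+1,W)=(q+1)(N-q),$$
which simplifies to
$$\dim S\ \ge\ q(r-1).\tag{5.1}$$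
If $r=k$, that is, if $Y$ imposes independent conditions on linear forms, then $\dim S\le\dim H_k=nk$ gives $(n+c)(k-1)\le nk$, i.e. $ck\le n+c$. This is exactly Proposition 5.1.

The count stops working as soon as $r<k$. When $N=q+1$ the center is a point, every fiber lies on a line, and $r\le2$, whatever $k$ is. Then (5.1) says only $\dim S\ge q$. Already for $n=c=1$, $k=3$ we would need to know that the trisecant lines of a space curve do not form a two-dimensional family, and the bound $\dim S\le3$ does not tell us.

## 6. Three collinear points on a space curve, to first order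

Let us settle that case by hand; the computation contains the mechanism of the general proof. Let $X\subset\mathbb P^3$ be a smooth curve, and suppose that a general $p\in\mathbb P^3\setminus X$ lies on a line $L$ meeting $X$ in at least three distinct points $x_1,x_2,x_3$. The tuples $(p,x_1,x_2,x_3,L)$ form an incidence variety, a component of which dominates $\mathbb P^3$. By generic smoothness, at a general point of that component every first-order motion of $p$ lifts to a first-order motion of the whole configuration.

Choose affine coordinates $(a,b,z)$ in which $L$ is $a=b=0$, $p$ is its point at infinity, and $x_j=(0,0,z_j)$. Nearby lines have the form $(a,b)=e+zm$ with $e,m\in\mathbb C^2$, and their point at infinity has direction $(m,1)$. Let $w_j\in\mathbb C^2$ be the $(a,b)$-component of a tangent vector of $X$ at $x_j$. If $x_j$ moves along $X$ with speed $s_j$ and the line moves by $(\varepsilon e,\varepsilon m)$, then staying on the line means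
$$s_jw_j=e+z_jm\in\mathbb C^2\qquad(j=1,2,3).$$
We know that for every $m\in\mathbb C^2$ there are $e$ and $s_j$ solving this. In $(\mathbb C^2)^3$ let $D=\{(e,e,e)\}$ and $P=\mathbb Cw_1\oplus\mathbb Cw_2\oplus\mathbb Cw_3$, and let $z$ act as multiplication by $z_j$ on the $j$-th factor. The condition reads $zD\subset D+P$.

Now comes the point: $zP\subset P$, because $P$ is a sum of one subspace per point. Hence we may multiply again:
$$z^2D\subset z(D+P)\subset zD+P\subset D+P.$$
Since $z_1,z_2,z_3$ are distinct, the Vandermonde determinant gives $D+zD+z^2D=(\mathbb C^2)^3$. So $6\le\dim(D+P)\le2+3=5$, a contradiction. The three points lie on a line, and only the functions $1,z$ come from linear forms, but multiplication has produced $z^2$ for free.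

The two ingredients are that $P$ is a module over the ring $R=H^0(\mathcal O_Y)$, of dimension at most $nk$, and that $1,z$ generate $R$ as an algebra. When $Y$ is not reduced, the second is still true for the image of $W$, but the first is a problem. The tangent space of the family $S$ at $Y$ has dimension at most $nk$ for general $Y\in S$ but need not be an $R$-module. For example, on $X=\mathbb A^1$ the family $V(x^2-a)$ has at $a=0$ the tangent line spanned by $\varphi:x^2\mapsto-1$, and $x\varphi:x^2\mapsto-x$ is not in it. The full Zariski tangent space $\operatorname{Hom}(\mathcal I_Y,\mathcal O_Y)$ of the Hilbert scheme is an $R$-module, but it can be too big. For $I=\mathfrak m^2$ in three variables, any linear map from $I/\mathfrak mI$ (dimension $6$) to $\mathfrak m/\mathfrak m^2$ (dimension $3$) gives an element of $\operatorname{Hom}(I,\mathcal O/I)$, so its dimension is at least $18>12=nk$. Yet this scheme is smoothable, being the limit of the four points $0,te_1,te_2,te_3$, with ideal $(x_i^2-tx_i,\ x_ix_j)$ and basis $1,x_1,x_2,x_3$ for every $t$.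

The way out is to take limits. At $k$ distinct points the tangent space of $\mathrm{Hilb}^k(X)$ is an $R$-module of dimension exactly $nk$. A limit of such spaces still has dimension $nk$, is still a module, and, if chosen well, contains the tangent space of $S$.

## 7. Limits of tangent spaces of the Hilbert scheme

**Tangent conventions.** For $Z\in\mathrm{Hilb}^k(X)$ let $\mathcal I_Z\subset\mathcal O_X$ be its ideal sheaf. A homomorphism $\varphi\in\operatorname{Hom}(\mathcal I_Z,\mathcal O_Z)=T_Z\mathrm{Hilb}^k(X)$ corresponds to the ideal $\{f+\varepsilon g:f\in\mathcal I_Z,\ g|_Z=\varphi(f)\}$ over $\mathbb C[\varepsilon]/(\varepsilon^2)$. A homomorphism $\kappa\in\operatorname{Hom}(K,W/K)=T_KG(q,W)$ corresponds to $\{f+\varepsilon g:f\in K,\ g\equiv\kappa(f)\bmod K\}$, and likewise for all Grassmannians below.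

**Proposition 7.1.** Let $S\subset H_k$ be a closed irreducible subset with reduced structure. For general $Y\in S$ there is an $R$-submodule $\tau\subset\operatorname{Hom}(\mathcal I_Y,\mathcal O_Y)$, $R=H^0(\mathcal O_Y)$, with $\dim\tau=nk$ and $T_YS\subset\tau$.

**Step 1: embed all tangent spaces in one vector bundle.** To speak of limits we need an ambient bundle. The ideals $\mathcal I_Z$, $Z\in\mathrm{Hilb}^k(X)$, form a bounded family. Fix $D\gg0$ such that for all $Z$ the sheaf $\mathcal I_Z(D)\subset\mathcal O_X(D)$ is globally generated and $H^1(X,\mathcal I_Z(D))=0$. Then $H^0(\mathcal O_X(D))\to H^0(\mathcal O_Z(D))$ is onto, the kernels $H^0(\mathcal I_Z(D))$ form a subbundle of codimension $k$, and we get a morphism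
$$\Psi:\mathrm{Hilb}^k(X)\to\mathrm{Gr},\qquad Z\mapsto H^0(\mathcal I_Z(D))\subset H^0(\mathcal O_X(D)),$$
to the Grassmannian of subspaces of codimension $k$. The bundle $\mathcal E:=\Psi^*T_{\mathrm{Gr}}$ has fiber $\mathcal E_Z=\operatorname{Hom}(H^0(\mathcal I_Z(D)),H^0(\mathcal O_Z(D)))$. By our conventions the differential of $\Psi$ at $Z$ is
$$\operatorname{Hom}(\mathcal I_Z,\mathcal O_Z)\to\mathcal E_Z,\qquad\varphi\mapsto H^0(\varphi(D)).$$
It is injective, because $\mathcal I_Z(D)$ is generated by its global sections. It is linear over $R_Z:=H^0(\mathcal O_Z)$, which acts on $\mathcal E_Z$ through $H^0(\mathcal O_Z(D))$. We regard $T_Z\mathrm{Hilb}\subset\mathcal E_Z$.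

**Step 2: the tangent vectors form a closed set.** This will ensure that limits of tangent vectors are tangent vectors. At each closed point the map $\Psi^*\Omega_{\mathrm{Gr}}\to\Omega_{\mathrm{Hilb}}$ is, on fibers, dual to the injection of Step 1, hence onto. By Nakayama's lemma it is onto as a map of sheaves. So $\operatorname{Spec}\operatorname{Sym}\Omega_{\mathrm{Hilb}}$, whose points are the tangent vectors of $\mathrm{Hilb}^k(X)$, is a closed subscheme of $\operatorname{Spec}\operatorname{Sym}\Psi^*\Omega_{\mathrm{Gr}}$, the total space of $\mathcal E$.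

**Step 3: construct the limits.** Over $H_k^\circ$ the spaces $T_Z\mathrm{Hilb}$ have dimension $nk$ and form a subbundle of $\mathcal E$, that is, a section over $H_k^\circ$ of the Grassmann bundle $G(nk,\mathcal E|_{H_k})$. Its closure is projective over $H_k$ and isomorphic to $H_k^\circ$ over $H_k^\circ$. Resolving singularities, we get a smooth irreducible $H'$, a projective birational, hence surjective, morphism $\rho:H'\to H_k$, and, pulling back the tautological subbundle, a rank-$nk$ subbundle $\mathcal T\subset\rho^*\mathcal E$ with $\mathcal T_d=T_{\rho(d)}\mathrm{Hilb}$ for $d$ in the dense open set $\rho^{-1}(H_k^\circ)$.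

**Step 4: three properties survive in the limit.** For every $d\in H'$ with $Y=\rho(d)$ the following hold.

1. $\mathcal T_d\subset T_Y\mathrm{Hilb}=\operatorname{Hom}(\mathcal I_Y,\mathcal O_Y)$. The total space of $\mathcal T$ is irreducible, and a dense open subset of it maps into the closed set of Step 2. So all of it does.
2. $\mathcal T_d$ is an $R_Y$-submodule. Let $\mathcal R$ be the bundle of algebras with fibers $R_{\rho(d)}$. The map $\mathcal R\otimes\mathcal T\to\rho^*\mathcal E/\mathcal T$ given by multiplication vanishes over $\rho^{-1}(H_k^\circ)$, because $T_Z\mathrm{Hilb}$ is an $R_Z$-submodule of $\mathcal E_Z$ by Step 1. It is a map of vector bundles on the reduced variety $H'$, so it vanishes everywhere.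
3. $d(\Psi\rho)(T_dH')\subset\mathcal T_d$. Over $\rho^{-1}(H_k^\circ)$ the differential of $\Psi\rho$ factors through $T_{\rho(d)}\mathrm{Hilb}=\mathcal T_d$. So the bundle map $T_{H'}\to\rho^*\mathcal E/\mathcal T$ vanishes on a dense open set, hence everywhere.

**Step 5: capture $T_YS$.** Let $S'$ (reduced) be an irreducible component of $\rho^{-1}(S)$ that dominates $S$. By generic smoothness, for general $d\in S'$ the map $T_dS'\to T_{\rho(d)}S$ is onto. Since $T_dS'\subset T_dH'$, property 3 gives $T_{\rho(d)}S\subset\mathcal T_d$ inside $\mathcal E_{\rho(d)}$. The points $\rho(d)$ so obtained contain a dense open subset of $S$. For such $Y=\rho(d)$ take $\tau=\mathcal T_d$ and use properties 1 and 2. $\square$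

## 8. The module argument: proof of Proposition 5.1

**Step 1: set up the incidence variety.** This step turns the failure of the proposition into a dominant map. Let
$$\mathcal P=\{(Y,K,M):Y\in H_k,\ K\subset M,\ K|_Y=0\}\subset H_k\times G(q,W)\times G(q+1,W),$$
a closed subset with reduced structure. It is projective, so its image in $G(q+1,W)$ is closed. If the image is not everything, then for general $M$ no fiber contains a smoothable subscheme of length $k$. So suppose the proposition fails. Then the image is all of $G(q+1,W)$, and some irreducible component $\mathcal P'$ of $\mathcal P$ (reduced) dominates $G(q+1,W)$. We shall deduce $ck\le n+c$. Let $S\subset H_k$ be the image of $\mathcal P'$, a closed irreducible subset with reduced structure.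

Fix a general point $(Y,K,M)\in\mathcal P'$. By generic smoothness it is a smooth point of $\mathcal P'$ and the map
$$T_{(Y,K,M)}\mathcal P'\to T_MG(q+1,W)=\operatorname{Hom}(M,W/M)\quad\text{is onto.}\tag{8.1}$$
Since $M$ is general, $X\cap V(M)=\emptyset$. Since $Y$ is general in $S$, Proposition 7.1 gives an $R$-module $\tau$ of dimension $nk$ with $T_YS\subset\tau\subset\operatorname{Hom}(\mathcal I_Y,\mathcal O_Y)$, where $R=H^0(\mathcal O_Y)$ and $\dim R=k$.

**Step 2: replace linear forms by functions on $Y$.** Write $M=K\oplus\mathbb Ch$. As $K|_Y=0$ and $M$ has no common zero on $X$, $h$ vanishes nowhere on $Y$. Trivialize $\mathcal O_Y(1)$ by $h$, and let $V\subset R$ be the image of $W$ under $f\mapsto f|_Y/h$. Then $1\in V$, and $M$ maps onto $\mathbb C\cdot1$. Since $Y$ is closed in the affine space $\{h\ne0\}$, whose coordinate ring is generated by the functions $f/h$ with $f\in W$, *the subspace $V$ generates $R$ as an algebra.*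

**Step 3: differentiate the incidence conditions.** On $\mathcal P'$ consider two maps of vector bundles: from the universal $K$ to the pushforward of $\mathcal O(1)$ from the universal family $Y$, and from the universal $K$ to $W/M$. Both vanish at all closed points, hence identically, since $\mathcal P'$ is reduced. Pull them back along the morphism $\operatorname{Spec}\mathbb C[\varepsilon]/(\varepsilon^2)\to\mathcal P'$ given by a tangent vector. That vector has components $\eta\in T_YS\subset\operatorname{Hom}(\mathcal I_Y,\mathcal O_Y)$ (here we use that $\mathcal P'$ maps to the reduced scheme $S$), $\kappa\in\operatorname{Hom}(K,W/K)$ and $\mu\in\operatorname{Hom}(M,W/M)$. The first vanishing says that $f+\varepsilon\kappa(f)$ lies in the ideal of the deformed $Y$, and the second that it lies in the deformed $M$. So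
$$\kappa(f)|_Y=\eta(f)\in H^0(\mathcal O_Y(1))\quad(f\in K),\qquad\mu|_K=\kappa\bmod M.\tag{8.2}$$
Here $\kappa(f)|_Y$ is well defined because $K|_Y=0$, and $\eta(f)$ means $\eta$ twisted by $\mathcal O(1)$ and applied to $f|_X\in H^0(\mathcal I_Y(1))$.

**Step 4: one inclusion from surjectivity.** This is the analogue of $zD\subset D+P$. Let
$$\operatorname{ev}:\operatorname{Hom}(\mathcal I_Y,\mathcal O_Y)\to\operatorname{Hom}_{\mathbb C}(K,R),\qquad\operatorname{ev}(\varphi)(f)=\varphi(f)/h.$$
It is $R$-linear, so $P:=\operatorname{ev}(\tau)$ is an $R$-submodule of $\operatorname{Hom}(K,R)$ with $\dim P\le nk$. We claim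
$$\operatorname{Hom}(K,V)\subset\operatorname{Hom}(K,\mathbb C\cdot1)+P.\tag{8.3}$$
Given $\psi\in\operatorname{Hom}(K,V)$, lift it to $\tilde\psi\in\operatorname{Hom}(K,W)$. Extend $\tilde\psi\bmod M$ from $K$ to $M$ in any way. By (8.1) there is a tangent vector $(\eta,\kappa,\mu)$ with this $\mu$, so $\mu|_K=\tilde\psi\bmod M$. By (8.2), $\kappa-(\tilde\psi\bmod K)$ has values in $M/K$. Restrict to $Y$ and divide by $h$: the first term becomes $\operatorname{ev}(\eta)$, the second becomes $\psi$, and $M/K$ becomes $\mathbb C\cdot1$. So $\operatorname{ev}(\eta)-\psi\in\operatorname{Hom}(K,\mathbb C\cdot1)$. Since $\eta\in T_YS\subset\tau$, we have $\operatorname{ev}(\eta)\in P$, and (8.3) follows.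

**Step 5: multiply.** Let $\overline U$ be the image of $\operatorname{Hom}(K,\mathbb C\cdot1)$ in the $R$-module $\operatorname{Hom}(K,R)/P$. Since $V\cdot\operatorname{Hom}(K,\mathbb C\cdot1)\subset\operatorname{Hom}(K,V)$, (8.3) gives $V\cdot\overline U\subset\overline U$. As $V$ generates $R$, $\overline U$ is an $R$-submodule. As $\operatorname{Hom}(K,\mathbb C\cdot1)$ generates $\operatorname{Hom}(K,R)$ over $R$, $\overline U=\operatorname{Hom}(K,R)/P$. Counting dimensions,
$$n+c=q\ \ge\ \dim\overline U\ \ge\ qk-nk=ck.$$
This proves Proposition 5.1, and with it inequality (4). $\square$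

If $V=R$, which is the case $r=k$ of Section 5, then (8.3) alone gives $qk\le q+nk$. Step 5 is what handles $V\subsetneq R$.

## 9. Inequality (3): adding one point to a smoothable subscheme

We now know that smoothable subschemes of fibers are short. It remains to find long smoothable subschemes inside a scheme of high regularity. The next result is about an arbitrary finite $Z$.

**Proposition 9.1.** Let $Z\subset X$ be nonempty and finite. If $Y\subseteq Z$ is a smoothable subscheme of maximal length, then $I_{Y,x}\subseteq\overline{I_{Z,x}}$ for all $x\in Z$.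

This gives (3):
$$\sum_x\operatorname{length}(\mathcal O_{X,x}/\overline{I_{Z,x}})\le\sum_x\operatorname{length}(\mathcal O_{X,x}/I_{Y,x})=\operatorname{length}Y=\sigma(Z).$$

Here is the mechanism on an example. Let $Z=V((x,y)^2)$ in the plane and $Y=V(x,y^2)$, of length $2$. The function $u=x\in I_Y$ is not in $\overline{I_Z}=(x,y)^2$. The arc $\gamma(z)=(z,0)$ detects this: along it $u$ has order $1$, and all of $I_Z$ has order at least $2$. Smooth $Y$ by the points $(0,0),(0,t)$, put $t=z^2$, and add the point $(z,0)$. The three points $(0,0),(0,z^2),(z,0)$ satisfy $xy=0$, $y^2-z^2y=0$, $x^2-zx=0$. As $z\to0$ these equations become those of $Z$, so the limit, of length $3$, lies in $Z$. The correction $x^2-zx$ is $f-c_fu$ with $f=x^2$ and $c_f=z^2/z$.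

*Proof.* Let $X^\circ=\operatorname{Spec}A\subset X$ be an affine open set containing $Z$, let $I_Z\subseteq I_Y\subseteq A$ be the ideals, and let $k=\operatorname{length}Y$. Suppose $I_{Y,x}\not\subseteq\overline{I_{Z,x}}$ for some $x\in Z$. Since $I_Y$ generates $I_{Y,x}$, some $u\in I_Y$ is not in $\overline{I_{Z,x}}$. We construct a smoothable subscheme of $Z$ of length $k+1$, a contradiction.

**Step 1: an arc that sees $u\notin\overline{I_{Z,x}}$.** Let $\nu:X^+\to X^\circ$ be the normalized blow-up of $I_Z$, so $\overline{I_Z}=\nu_*(I_Z\mathcal O_{X^+})$. Since $X^+$ is normal and $I_Z\mathcal O_{X^+}$ is invertible, membership of $u$ near $x$ is tested on prime divisors: $u\in\overline{I_{Z,x}}$ unless $\operatorname{ord}_E(u)<\operatorname{ord}_E(I_Z)$ for some prime divisor $E$ meeting the preimage of every neighborhood of $x$. Divisors with $\operatorname{ord}_E(I_Z)>0$ lie over points of $Z$. So there is a prime divisor $E\subset X^+$ over $x$ with $\operatorname{ord}_E(u)<\operatorname{ord}_E(I_Z)$. At a general point $p\in E$ both $X^+$ and $E$ are smooth, $I_Z\mathcal O_{X^+}$ is generated by $z^{\operatorname{ord}_E(I_Z)}$,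 and $u$ is a unit times $z^{\operatorname{ord}_E(u)}$, where $z$ is a local equation of $E$. Complete $z$ to local parameters $z,y_2,\dots,y_n$ at $p$. The curve $y_2=\dots=y_n=0$ near $p$ gives a smooth pointed curve $(\Gamma,0)$ with local parameter $\zeta=z|_\Gamma$ and a morphism $\gamma:\Gamma\to X^\circ$ with $\gamma(0)=x$ and
$$a:=\operatorname{ord}_0\gamma^*u\ <\ b:=\operatorname{ord}_0\gamma^*I_Z<\infty.$$

**Step 2: lift functions to a smoothing of $Y$.** Let $\mathcal Y\to T$ be a smoothing of $Y$. Since $\mathcal Y$ is proper over $T$ and $\mathcal Y_0\subset X^\circ$, we may shrink $T=\operatorname{Spec}B$ so that $\mathcal Y\subset X^\circ\times T$, with ideal $\mathcal J\subset A\otimes B$, and so that some $\theta\in B$ generates the ideal of $0$. The ideal $I_Y$ of $\mathcal Y_0$ is the image of $\mathcal J$ in $A\otimes B/\theta=A$. So every $f\in I_Y$ has a lift $\tilde f\in\mathcal J$ with $\tilde f-f\otimes1\in\theta(A\otimes B)$. Let $\tilde u$ be such a lift of $u$.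

**Step 3: let $Y$ move slowly compared with the arc.** Let $\Delta\subset T\times\Gamma$ be a neighborhood of $(0,0)$ in the curve $\theta=\zeta^b$; note $b\ge1$. The differential of $\theta-\zeta^b$ at $(0,0)$ has the nonzero component $d\theta$, so $\Delta$ is smooth there and $\zeta$ is a parameter. Orders along $\Gamma$ are preserved on $\Delta$, and $\theta$ has order $b$. Write points of $\Delta$ as $\delta=(t(\delta),z(\delta))$. For $f\in I_Z\subseteq I_Y$ the function
$$\tilde f(t,\gamma(z))=f(\gamma(z))+\theta\cdot(\text{regular function})$$
on $\Delta$ has order at least $b$ at $0$. For the same reason $\tilde u(t,\gamma(z))$ has order exactly $a$, because $a<b$.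

**Step 4: the new family.** Shrink $\Delta$ so that $\tilde u(t,\gamma(z))\ne0$ and $t(\delta)\ne0$ for $\delta\ne0$. As $\tilde u\in\mathcal J$ vanishes on $\mathcal Y$, the point $\gamma(z(\delta))$ is not in $\mathcal Y_{t(\delta)}$. So $\mathcal Y_{t(\delta)}\cup\{\gamma(z(\delta))\}$ consists of $k+1$ distinct reduced points. Let $\mathcal W\subset X\times\Delta$ be the closure of this family over $\Delta\setminus0$, with reduced structure. All its components dominate the smooth curve $\Delta$, so it is flat of degree $k+1$. Hence $Y_+:=\mathcal W_0$ is smoothable of length $k+1$. It is supported on $\operatorname{Supp}Y\cup\{x\}\subset X^\circ$.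

**Step 5: the limit lies in $Z$.** For $f\in I_Z$ put $c_f=\tilde f(t,\gamma(z))/\tilde u(t,\gamma(z))$. By Step 3 its order is at least $b-a>0$, so $c_f\in\mathcal O_{\Delta,0}$ and $c_f(0)=0$. On a neighborhood of $0\in\Delta$ (depending on $f$) consider $F=\tilde f-c_f\tilde u$. For $\delta\ne0$ it vanishes on $\mathcal Y_{t(\delta)}$, because $\tilde f,\tilde u\in\mathcal J$, and at $\gamma(z(\delta))$ by the choice of $c_f$. So $F$ vanishes on the reduced closure $\mathcal W$ over that neighborhood, and its restriction to $\delta=0$ vanishes on $Y_+$. That restriction is $f$, since $c_f(0)=0$ and $\tilde f$ restricts to $f$ where $\theta=0$. Thus $I_Z\subseteq I_{Y_+}$, i.e. $Y_+\subseteq Z$, which contradicts the maximality of $k$. $\square$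

## 10. Inequality (2): the length of $\mathcal O/\overline I$ from a divisorial valuation

**Proposition 10.1.** Let $\mathcal O=\mathcal O_{X,x}$, let $I\subset\mathcal O$ be $\mathfrak m$-primary, and let $s\ge0$ with $\mathfrak m^s\not\subseteq I$. Then $\operatorname{length}(\mathcal O/\overline I)\ge s+1$.

For $x\in Z$ apply this with $I=I_{Z,x}$ and $s=\lambda_x(Z)-1$. It gives $\operatorname{length}(\mathcal O_{X,x}/\overline{I_{Z,x}})\ge\lambda_x(Z)$, and summing gives (2).

With $I$ in place of $\overline I$ the statement is easy: the ideals $\mathfrak m^i+I$ for $0\le i\le s+1$ decrease strictly until they reach $I$, by Nakayama's lemma, so $\mathcal O/I$ has length at least $s+1$. But $\overline I$ may contain $\mathfrak m^s$ although $I$ does not, as for $I=(x^2,y^2)$ and $s=2$, so this argument says nothing about $\overline I$. We shall find a valuation that feels $\mathfrak m^s\not\subseteq I$, and count with it.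

**Multiplier ideals.** Let $U\ni x$ be an affine open set on which $I$ is defined with cosupport $\{x\}$. Let $\mu:U'\to U$ be a log resolution of $I$: $U'$ is smooth, $\mu$ is projective and birational, $I\mathcal O_{U'}=\mathcal O(-F)$, and $F$ together with the exceptional divisors has simple normal crossings. Put $\mathcal J(I^m)=\mu_*\mathcal O(K_{U'/U}-mF)$. Local vanishing, a textbook theorem, says $R^i\mu_*\mathcal O(K_{U'/U}-mF)=0$ for $i>0$ and $m\ge0$. As an example, for $I=(x^2,y^2)$ in dimension $2$ blow up the origin, with exceptional divisor $E$: $F=2E$ and $K_{U'/U}=E$, so $\mathcal J(I^2)$ consists of the functions of order at least $4-1=3$, that is, $\mathcal J(I^2)=\mathfrak m^3$. It lies in $I$, while $\mathfrak m^2$ does not.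

**Step 1: $\mathcal J(I^n)\subseteq I$.** This turns non-membership in $I$ into a statement about valuations. It is part of Skoda's theorem (Lazarsfeld, *Positivity in Algebraic Geometry II*, Thm 9.6.21), which says $\mathcal J(I^m)=I\cdot\mathcal J(I^{m-1})$ for integers $m\ge n=\dim U$. Here is the proof of the inclusion. The set $\mu^{-1}(x)$ has dimension at most $n-1$, and $\mathcal O(-F)$ is generated by the generators of $I$. So $n$ general combinations $g_1,\dots,g_n$ of these generators have no common zero, as sections of $\mathcal O(-F)$, on $\mu^{-1}(x)$. The map $\mu$ is proper, so after shrinking $U$ they generate $\mathcal O(-F)$ on $U'$. Their Koszul complex, twisted, is an exact complex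
$$0\to C_n\to\dots\to C_1\to C_0\to0,\qquad C_j=\wedge^j\mathbb C^n\otimes\mathcal O(K_{U'/U}-(n-j)F).$$
By local vanishing $R^i\mu_*C_j=0$ for $i>0$ and $0\le j\le n$. Put $B_j=\ker(C_j\to C_{j-1})$, so $B_n=0$ and there are exact sequences $0\to B_{j+1}\to C_{j+1}\to B_j\to0$ for $1\le j\le n-1$. By descending induction on $j$, $R^i\mu_*B_j=0$ for $i>0$, since it sits between $R^i\mu_*C_{j+1}=0$ and $R^{i+1}\mu_*B_{j+1}=0$. In particular $R^1\mu_*B_1=0$, so $\mu_*C_1\to\mu_*C_0$ is onto. This says $\mathcal J(I^n)=\sum_ig_i\,\mu_*\mathcal O(K_{U'/U}-(n-1)F)\subseteq I$.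

**Step 2: extract a divisor.** Write $\mathfrak m_x\subset\mathcal O(U)$ also for the maximal ideal of $x$. If $\mathfrak m_x^s$ were contained in $H^0(U,\mathcal J(I^n))$, then by Step 1 and localization $\mathfrak m^s\subseteq I$, which is false. So there is $g\in\mathfrak m_x^s$ with $g\notin H^0(U,\mathcal J(I^n))$, that is, a prime divisor $E\subset U'$ with
$$\operatorname{ord}_E(g)+\operatorname{ord}_E(K_{U'/U})<n\operatorname{ord}_E(F).$$
The left side is nonnegative, so $\operatorname{ord}_EF>0$ and $E$ lies over $x$. Put $v=\operatorname{ord}_E$, $e=v(\mathfrak m)\ge1$, $w=v(I)=\operatorname{ord}_EF$ and $A=1+\operatorname{ord}_E(K_{U'/U})$. Since $v(g)\ge se$,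
$$se+A\le nw.\tag{10.1}$$
For $I=(x^2,y^2)$, $s=2$, $g=xy$ we have $e=1$, $w=2$, $A=2$, with equality $4=4$.

**Step 3: compare $A$ with the values of coordinates.** *If $x_1,\dots,x_n$ is a regular system of parameters of $\mathcal O$, then $A\ge\sum v(x_i)$.* Let $z$ be a local equation of $E$ at a general point of $E$, and write $x_i=z^{v_i}b_i$ with $b_i$ a unit there and $v_i=v(x_i)\ge1$. Then
$$dx_i=z^{v_i-1}(v_ib_i\,dz+z\,db_i).$$
In the expansion of $dx_1\wedge\dots\wedge dx_n$ each nonzero term takes $dz$ from at most one factor, so at least $n-1$ factors contribute an extra $z$. The form is therefore divisible by $z^{\sum(v_i-1)+(n-1)}=z^{\sum v_i-1}$. As $dx_1\wedge\dots\wedge dx_n$ generates $\omega_U$ near $x$, this says $\operatorname{ord}_E(K_{U'/U})\ge\sum v_i-1$.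

**Step 4: coordinates adapted to $v$.** We want many elements of value $<w$ that stay independent modulo
$$\mathfrak a_w=\{f\in\mathcal O:v(f)\ge w\}.$$
Coordinates must be chosen with care. Take the valuation $v(x)=1$, $v(y)=2$ on two variables (the minimum of $i+2j$ over monomials $x^iy^j$) and $w=3$. With $\ell=x$, $u_2=y$ the elements $1,x,x^2,y$ have value $<3$ and are independent modulo $\mathfrak a_3$. With $\ell=x$ and $u_2=x+y$, of value $1$, the list of elements $\ell^j,\ell^ju_2$ of value $<3$ becomes $1,\ell,\ell^2,u_2,\ell u_2$, and $\ell u_2-\ell^2=xy\in\mathfrak a_3$. The remedy is to push the values of the coordinates up.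

Choose $\ell\in\mathfrak m$ with $v(\ell)=e$. Since $v(\mathfrak m^2)\ge2e>e$, $\ell\notin\mathfrak m^2$. Among all regular systems of parameters $(\ell,u_2,\dots,u_n)$ choose one maximizing $\sum_{i\ge2}\min(v(u_i),w)$, which is bounded by $(n-1)w$. Put $u_1=1$ and $v_i=v(u_i)$, so $v_1=0$ and $v_i\ge e$ for $i\ge2$.

*Claim. The elements $\ell^ju_i$ with $j\ge0$, $1\le i\le n$, $je+v_i<w$ are linearly independent over $\mathbb C$ in $\mathcal O/\mathfrak a_w$.*

Suppose $G=\sum c_{ij}\ell^ju_i\in\mathfrak a_w$ is a nontrivial combination. Let $\rho<w$ be the minimum of $je+v_i$ over the terms with $c_{ij}\ne0$, and $\Pi$ the set of $(i,j)$ with $c_{ij}\ne0$ and $je+v_i=\rho$. For each $i$ there is at most one $j$ with $(i,j)\in\Pi$. The partial sum $G_\rho$ over $\Pi$ satisfies $v(G_\rho)>\rho$, since $v(G)\ge w>\rho$ and the remaining terms have value $>\rho$. Let $(i_0,j_0)\in\Pi$ have smallest $j$.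

Suppose $i_0=1$ for some such choice. Then $j_0=\rho/e$, and any $(i,j)\in\Pi$ with $i\ge2$ would have $j=(\rho-v_i)/e<j_0$. So $\Pi=\{(1,j_0)\}$, and $G_\rho$ is a nonzero multiple of $\ell^{j_0}$, of value $j_0e=\rho$, a contradiction. So $i_0\ge2$. Write $G_\rho=\ell^{j_0}G'$ with
$$G'=c_{i_0j_0}u_{i_0}+\sum_{(i,j)\in\Pi,\ i\ne i_0}c_{ij}\ell^{j-j_0}u_i.$$
Then $v(G')>\rho-j_0e=v_{i_0}$, and $v_{i_0}\le\rho<w$. If $(1,j)\in\Pi$, then $je=\rho=j_0e+v_{i_0}$, so $j-j_0=v_{i_0}/e\ge1$. Hence $G'\in\mathfrak m$, and modulo $\mathfrak m^2$ it is $c_{i_0j_0}u_{i_0}$ plus a linear combination of $\ell$ and the $u_i$ with $i\ne1,i_0$. Replacing $u_{i_0}$ by $G'$ therefore gives a regular system of parameters. Its sum $\sum_{i\ge2}\min(v(u_i),w)$ is strictly larger, because $\min(v(G'),w)>v_{i_0}$. This contradicts the choice and proves the claim.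

**Step 5: count.** By (3.1), $\overline I\subseteq\mathfrak a_w$. For each $i$ the number of $j\ge0$ with $je+v_i<w$ is $\max(0,\lceil(w-v_i)/e\rceil)$. Step 3 applied to $(\ell,u_2,\dots,u_n)$ gives $\sum_{i\ge2}v_i\le A-e$. So by the claim, then Step 3, then (10.1),
$$\operatorname{length}(\mathcal O/\overline I)\ge\Big\lceil\frac we\Big\rceil+\sum_{i=2}^n\max\Big(0,\Big\lceil\frac{w-v_i}e\Big\rceil\Big)\ge\frac{nw-\sum_{i\ge2}v_i}e\ge\frac{nw-A}e+1\ge s+1.\qquad\square$$

In the example $I=(x^2,y^2)$ the elements counted are $1,x,y$, and $3=s+1$. Inequalities (1), (2), (3), (4) are now all proved, which proves Theorem A and with it the conjecture.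

## 11. Complete intersections with a long collinear fiber

We prove Theorem B. The idea is that of the two cubics in Section 1: ask that $c+1$ polynomials in one variable share a factor of degree $k$. When all $d_i$ equal $k$, this means that $c+1$ monic polynomials of degree $k$ coincide, which is $ck\le n+c$ homogeneous equations of positive degree in $n+c+1$ unknowns, so a nonzero solution exists. For general degrees the common-factor condition must be shown to have the same codimension.

**Step 1: fibers on lines.** Let $X=V(F_1,\dots,F_{c+1})\subset\mathbb P^{n+c+1}$ and let $p$ be a general point, so that $F_i(p)\ne0$ for all $i$. Take coordinates with $p=[1:0:\dots:0]$ and, after scaling,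
$$F_i(z,u)=\sum_{j=0}^{d_i}F_{i,j}(u)z^{d_i-j},\qquad F_{i,0}=1,$$
where $F_{i,j}$ is a form of degree $j$ in $u\in\mathbb C^{n+c+1}$. For $u\ne0$ the fiber of the projection from $p$ over $[u]$ is the subscheme $Z_u$ of the affine line with coordinate $z$ defined by the monic polynomials $F_i(\cdot,u)$.

**Step 2: the codimension of having a common factor.** In the affine space $\prod_i\mathbb A^{d_i}$ of $(c+1)$-tuples of monic polynomials of degrees $d_i$, the tuples with a common monic factor of degree $k$ form the image of
$$\mathbb A^k\times\prod_i\mathbb A^{d_i-k}\to\prod_i\mathbb A^{d_i},\qquad(g,h_i)\mapsto(gh_i).$$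
This map is finite: the roots of $g$ and of $h_i$ are roots of the monic polynomial $gh_i$, hence integral over the ring generated by the coefficients of the products, and the coefficients of $g$ and $h_i$ are polynomials in these roots. So the image is closed and irreducible, of codimension
$$\sum_id_i-\Big(k+\sum_i(d_i-k)\Big)=(c+1)k-k=ck,$$
and it contains the tuple $(z^{d_i})_i$.

**Step 3: a fiber of length at least $k$.** The preimage of this closed set under the morphism $u\mapsto(F_i(\cdot,u))_i$ from $\mathbb C^{n+c+1}$ contains $u=0$, since $F_i(z,0)=z^{d_i}$. The target is smooth, so codimension does not increase under preimage: every component of the preimage has dimension at least $n+c+1-ck$. There is a component through $0$. As $k=\lfloor n/c\rfloor+1$ gives $ck\le n+c$, its dimension is at least $1$, and it contains some $u\ne0$. For this $u$ the polynomials $F_i(\cdot,u)$ have a common factor of degree $k$, so $Z_u$ has length $L\ge k$.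

**Step 4: its regularity.** The scheme $Z_u$ lies on a line, so $\operatorname{reg}Z_u=L\ge k$ by (2.1). Since $p$ is general, Theorem A (with $N=n+c+1$) gives $\operatorname{reg}Z_u\le\lfloor n/c\rfloor+1=k$. Hence $\operatorname{reg}Z_u=k$. $\square$

Smooth complete intersections with these degrees exist by Bertini's theorem, and they are irreducible since $n\ge1$. So for every pair $n,c\ge1$ the number $\lfloor n/c\rfloor+1$ is the optimal uniform bound for the regularity of the fibers of a generic projection.
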